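# Deformation classes of Cohen–Macaulay modules on $\mathbb C^2/G$ are counted by determinants

## 1. The determinant as the only invariant: a guess, tested on small groups

Let $G\subset GL(2,\mathbb C)$ be a finite group. An element $g\ne1$ of $G$ is a *pseudo-reflection* if $1$ is an eigenvalue of $g$, so that $g$ fixes a line pointwise. For example $\mathrm{diag}(1,-1)$ is a pseudo-reflection and $-1$ is not. We assume throughout that $G$ contains no pseudo-reflections; equivalently, $G$ acts freely on $\mathbb C^2\setminus 0$. The quotient $X=\mathbb C^2/G$ is regarded as a germ at the image $0$ of the origin. It is an isolated rational surface singularity, and $\mathcal O_X$ is the local ring of invariants, $\mathbb C\{x,y\}^G$ or $\mathbb C[[x,y]]^G$. Modules are finitely generated. Since $\mathcal O_X$ is a normal domain, each module has a rank.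

A nonzero module $M$ is *maximal Cohen–Macaulay* (MCM) if its depth is $2$. Over a normal two-dimensional local ring this means that $M$ is reflexive, and it also means that $M=H^0(U,M)$, where $U$ is the complement of the singular point. If $G=\{\pm1\}$, then $\mathcal O_X$ consists of the even power series, and the odd power series form an MCM module $L$ of rank one that is not free.

**Definition (deformation).** A deformation of $M_1$ to $M_2$ consists of a connected smooth one-dimensional $T$ with a point $t_0$ and a coherent module $\mathcal M$ on $X\times T$, flat over $T$, whose fibres $\mathcal M_t$ are all MCM, such that $\mathcal M_{t_0}\cong M_1$ and $\mathcal M_t\cong M_2$ for all $t$ in a nonempty open subset of $T\setminus\{t_0\}$.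

**Definition (the graph).** Fix a rank $r>0$ for which rank $r$ MCM modules exist. The vertices of $\mathbf G^{\rm def}(X,r)$ are the isomorphism classes $[M]$ of rank $r$ MCM modules, and there is an edge $[M_1]\to[M_2]$ whenever there is a deformation of $M_1$ to $M_2$. Its connected components are those of the underlying undirected graph. We write $M\sim N$ if $[M]$ and $[N]$ lie in the same component.

How many components are there? The rank is constant in a family. The next invariant is the determinant
$$\det M:=(\textstyle\bigwedge^rM)^{**}\in C(X),$$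
where $C(X)$ is the divisor class group, that is, the group of rank-one reflexive modules under $(L\otimes L')^{**}$. This group is finite, so the determinant of a connected family should be constant. No other discrete invariant is in sight, so one first guesses that the determinant decides everything and that the number of components is $|C(X)|$. We use two known facts: $C(X)\cong G/[G,G]$, and for a rational surface singularity $|C(X)|=|\det(E_i\cdot E_j)|$, where the $E_i$ are the exceptional curves of the minimal resolution. The guess is then Conjecture (A), stated in the paper "The deformation relation on the set of Cohen–Macaulay modules on a quotient surface singularity": *the number of connected components of $\mathbf G^{\rm def}(X,r)$ equals the order of $G/[G,G]$.* We shall prove it in the following form.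

**Theorem A.** Let $G\subset GL(2,\mathbb C)$ be finite without pseudo-reflections, $X=\mathbb C^2/G$, and $r\ge1$ an integer. Rank $r$ MCM modules exist. Two vertices $[M],[N]$ of $\mathbf G^{\rm def}(X,r)$ lie in the same connected component if and only if $\det M\cong\det N$. Hence $\mathbf G^{\rm def}(X,r)$ has exactly $|C(X)|=|G/[G,G]|$ components, and each contains exactly one module of the form $\mathcal O_X^{r-1}\oplus L$ with $L$ of rank one. In particular Conjecture (A) is true.

Let us test the guess. If $G=1$, every MCM module is free; there is one vertex for each $r$, and $|G/[G,G]|=1$. If $r=1$, then $\det M=M$, and the guess says that non-isomorphic rank-one modules are never joined. This is the invariance of the determinant, proved in Lemma 2.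

Let $G=\{\pm1\}$. By the classification recalled below, the rank $r$ MCM modules are the $r+1$ modules $\mathcal O_X^{r-a}\oplus L^a$, and $\det=L^{a}$ depends only on the parity of $a$. The guess predicts two components, so for $r=2$ the modules $\mathcal O_X^2$ and $L^2$ must be joined. The odd part of the Koszul complex of $x,y$ is
$$0\to L\xrightarrow{\ (-y,x)\ }\mathcal O_X^2\xrightarrow{\ (x,y)\ }L\to0 .\tag{1}$$
It is exact on the right because every odd power series lies in $x\mathcal O_X+y\mathcal O_X$. Push out the constant family of sequences (1) over $\mathbb C[t]$ along multiplication by $t$ on the left-hand $L[t]$. The result is an extension of $L[t]$ by $L[t]$, hence flat over $\mathbb C[t]$. For $t\neq0$ its fibre is $\mathcal O_X^2$, and for $t=0$ it is $L\oplus L$. This is an edge $[L^2]\to[\mathcal O_X^2]$. Adding constant summands joins $\mathcal O_X^{r-a}\oplus L^a$ to $\mathcal O_X^{r-a+2}\oplus L^{a-2}$. Granting Lemma 2, there are exactly two components. So the number of components is not the number of vertices, and the guess survives. A non-abelian test comes in Section 2, after we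 have a tool for families.

## 2. Representations, modules and one-parameter families

From now on $G\neq1$. Put $S=\mathbb C[x,y]$ and $X_0=\operatorname{Spec}S^G$, with singular point $0$. The letter $X_1$ denotes an affine open neighborhood of $0$ in $X_0$, which we shrink finitely many times when necessary.

**Classification (Herzog 1978; Auslander 1986).** Let $\mathbb K$ be algebraically closed of characteristic $0$. The rank $r$ MCM modules over $\mathbb K[[x,y]]^G$ are exactly the modules $M_\rho=(\mathbb K[[x,y]]\otimes\rho)^G$ with $\rho$ an $r$-dimensional representation of $G$, and $\rho$ is unique up to isomorphism.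

The reason is short. Write $\hat S=\mathbb K[[x,y]]$. For $M$ reflexive, $N=(\hat S\otimes M)^{**}$ is reflexive over a regular two-dimensional ring, so it is free, and $G$ acts on it semilinearly. Let $\rho$ be the reduction of $N$ modulo the maximal ideal of $\hat S$. Average a linear section of $N\to\rho$ over $G$; by Nakayama the resulting equivariant map $\hat S\otimes\rho\to N$ is an isomorphism. Since there are no pseudo-reflections, $M\leftrightarrow N$ is an equivalence, with inverse $N\mapsto N^G$. On $U$ the module $M_\rho$ is the vector bundle attached to $\rho$, so $\det M_\rho=M_{\det\rho}$.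

**Fact (Compl).** Finitely generated modules $M,N$ over a Noetherian local ring $A$ with isomorphic completions are isomorphic.

Indeed $\operatorname{Hom}(\hat M,\hat N)=\operatorname{Hom}(M,N)\otimes\hat A$, so the isomorphism and its inverse can be approximated modulo the maximal ideal by $f:M\to N$ and $g:N\to M$. Both are surjective by Nakayama. Then $gf$ is a surjective endomorphism of $M$, hence bijective, so $f$ is injective as well.

Consequently the vertices are the same for $\mathcal O_{X_0,0}$, for $\mathbb C\{x,y\}^G$ and for $\mathbb C[[x,y]]^G$: they are the $r$-dimensional representations of $G$. There are finitely many, and at least one for every integer $r\ge1$. Rank-one MCM modules correspond to the characters of $G$.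

All families that we *construct* are algebraic: $\mathcal M$ is coherent on $X_1\times T$ and flat over a connected smooth algebraic curve $T$, and its fibres are MCM at $0$. Analytification, or pullback along the flat map $\operatorname{Spec}\mathbb C[[x,y]]^G\times T\to X_1\times T$, keeps flatness over $T$ and replaces the fibres by the corresponding modules, so these are deformation data in the sense of Section 1. Invariance of the determinant will be proved for arbitrary families. If $M\sim N$ then $M\oplus P\sim N\oplus P$ for every MCM module $P$: add a constant family.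

A deformation requires the general fibre to be one fixed module. The next lemma makes this automatic, so that we need not know what the general fibre is.

**Lemma 1.** Let $T$ be a connected smooth algebraic curve and $\mathcal M$ coherent on $X_1\times T$, flat over $T$, with all $\mathcal M_t$ MCM at $0$ of rank $r$. Then there is an MCM module $N$ with $\mathcal M_t\cong N$ at $0$ for all $t$ in a nonempty open $T^\circ\subset T$. Hence all $[\mathcal M_t]$, $t\in T$, lie in one component.

*Proof.* We apply the classification over the algebraic closure of the function field of $T$ and spread out the isomorphism. By flatness, the depth of $\mathcal M_{(0,t)}$ is $\operatorname{depth}\mathcal O_{T,t}+\operatorname{depth}\mathcal M_t=1+2=3$, so it is Cohen–Macaulay of dimension $3$. Its localization at the generic point $\eta$ of $\{0\}\times T$ is therefore Cohen–Macaulay of dimension $2$. Let $\mathbb K=\overline{\mathbb C(T)}$ and let $A_{\mathbb K}$ be the localization of $\mathcal O(X_1)\otimes\mathbb K$ at the origin. The local map $\mathcal O_{X_1\times T,\eta}\to A_{\mathbb K}$ is flat, and its closed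 fibre is the field $\mathbb K$, so the base change $\mathcal M_{\mathbb K}$ is MCM over $A_{\mathbb K}$. Moreover $\hat A_{\mathbb K}=\mathbb K[[x,y]]^G$.

Every representation of $G$ over $\mathbb K$ is defined over $\mathbb C$. By the classification the completion of $\mathcal M_{\mathbb K}$ is therefore that of $N\otimes A_{\mathbb K}$ for some $N=(S\otimes\rho)^G$, and $\mathcal M_{\mathbb K}\cong N\otimes A_{\mathbb K}$ by (Compl). This isomorphism involves finitely many elements, so it is defined over a finite extension of $\mathbb C(T)$. It extends to an isomorphism on a neighborhood of $\{0\}\times T'$ for some smooth curve $T'$ with a dominant quasi-finite map $T'\to T$. For $t$ in the image of $T'$, which contains a nonempty open set $T^\circ$, we get $\mathcal M_t\cong N$ at $0$. For every $t_0\in T$ the same family is now an edge $[\mathcal M_{t_0}]\to[N]$. $\square$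

We use Lemma 1 through two constructions.

**Construction (2a).** An exact sequence $0\to A\to M\to B\to0$ of MCM modules gives $A\oplus B\sim M$. As for (1), push out $0\to A[t]\to M[t]\to B[t]\to0$ along $t:A[t]\to A[t]$. The result is an extension of $B[t]$ by $A[t]$, hence flat; its fibre is $M$ for $t\ne0$ and $A\oplus B$ for $t=0$.

**Construction (2b).** Let $E$ be MCM, let $F$ be a module of depth $1$ supported on a curve, and let $\Phi:E[t]\to F[t]$ be a surjection over $X_1\times\mathbb A^1$. Then all $\ker\Phi_t$ are $\sim$-equivalent. Since $E[t]$ and $F[t]$ are flat over $\mathbb A^1$, so is $\ker\Phi$, and its fibres are the $\ker\Phi_t$. From $0\to\ker\Phi_t\to E\to F\to0$ the depth of $\ker\Phi_t$ is at least $\min(2,1+1)=2$, and its rank is that of $E$. Apply Lemma 1.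

**Test: the quaternion group in rank two.** Let $G$ be generated by $h:x\mapsto ix,\ y\mapsto -iy$ and $\tau:x\mapsto y,\ y\mapsto-x$. Its elements other than $\pm1$ have eigenvalues $\pm i$, so there are no pseudo-reflections. There are four characters, with values $\pm1$, and one irreducible two-dimensional representation, the space $S_1=\mathbb Cx\oplus\mathbb Cy$ of linear forms; its determinant is trivial and $S_1\otimes\sigma\cong S_1$ for every character $\sigma$. For $r=2$ there are $10+1=11$ vertices. Trivial determinant occurs for $\mathcal O_X^2$, for the three $M_\sigma^2$ with $\sigma\ne1$, and for $M_{S_1}$. Each nontrivial determinant $\sigma$ occurs for $\mathcal O_X\oplus M_\sigma$ and for $M_{\sigma'}\oplus M_{\sigma''}$, where $\sigma',\sigma''$ are the other nontrivial characters. The guess predicts $4=|G/[G,G]|$ components.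

*Trivial determinant.* For $\sigma\neq1$, tensoring the Koszul complex $0\to S\otimes\bigwedge^2S_1\to S\otimes S_1\to S\to\mathbb C\to0$ with $\sigma$ and taking invariants gives $0\to M_\sigma\to M_{S_1}\to M_\sigma\to0$, because $(\mathbb C\otimes\sigma)^G=0$. By (2a), $M_{S_1}\sim M_\sigma^2$ for all three $\sigma$. To reach $\mathcal O_X^2$, let $\sigma$ be the character of $xy$, so $\sigma(h)=1$, $\sigma(\tau)=-1$; then $M_\sigma$ is the module of $f$ with $hf=f$, $\tau f=-f$. Restriction to the axis $y=0$ maps $S^G$ onto $\mathbb C[x^4]=:\mathcal O_C$, since $x^4+y^4\in S^G$. Its kernel consists of invariants divisible by $y$, hence by $xy$, so it is $xyM_\sigma\cong M_\sigma$. For $f\in M_\sigma$ we have $f(0)=0$, so $f\mapsto f(x,0)/x^4$ maps $M_\sigma$ to $\mathcal O_C$. This map is onto since $x^4-y^4\in M_\sigma$, and its kernel is $xyS^G\cong S^G$. Call the two maps $\varphi_1,\varphi_2$. The map $(t\varphi_1,(1-t)\varphi_2):(\mathcal O_X\oplus M_\sigma)[t]\to\mathcal O_C[t]$ is surjective since its image contains $t$ and $1-t$. Its kernel is $M_\sigma\oplus M_\sigma$ at $t=1$ and $\mathcal O_X\oplus\mathcal O_X$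 at $t=0$. By (2b), $\mathcal O_X^2\sim M_\sigma^2$.

*Nontrivial determinant.* Let $A_k\subset S$ be the span of the monomials of weight $k\in\mathbb Z/4$, where $x$ has weight $1$ and $y$ weight $3$. With the same $\sigma$, we have $A_0=\mathcal O_X\oplus M_\sigma$ and $A_2=M_{\sigma'}\oplus M_{\sigma''}$ at $0$. On $A_1$ take $\varphi(f)=f(x,0)/x$ and $\psi(f)=f(0,y)/y^3$. Both are onto $\mathcal O_C$, where we identify $\mathbb C[x^4]$ and $\mathbb C[y^4]$ through $x^4+y^4\in S^G$. Their kernels are $yA_{1-3}=yA_2\cong A_2$ and $xA_0\cong A_0$. The map $t\varphi+(1-t)\psi$ sends $x\mapsto t$ and $y^3\mapsto1-t$, so it is onto, and (2b) gives $A_2\sim A_0$. The kernel of any nontrivial character is a cyclic subgroup of order $4$; in coordinates that diagonalize it, the other elements of $G$ swap the axes, and the same argument applies. So there are at most four components, and by Lemma 2 exactly four.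

## 3. Where exact sequences of modules stop: the icosahedral group in rank two

The first general plan is to use (2a) with many exact sequences. It fails completely already in one case. Let $G\subset SL(2,\mathbb C)$ be the binary icosahedral group. It is perfect and has exactly two irreducible representations of dimension two, $\rho$ and $\rho'$. For $r=2$ the vertices are $\mathcal O_X^2$, $M_\rho$, $M_{\rho'}$, and the guess says that they form one component. Suppose $0\to A\to M\to B\to0$ is exact with $A,B$ nonzero MCM and $M$ of rank two. Then $A$ and $B$ have rank one, so both are $\mathcal O_X$, since $G$ has only the trivial character. As $B$ is free, the sequence splits and $M\cong\mathcal O_X^2$. So (2a) gives no edge between different vertices here.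

The way past this is to write extensions not on $X$ but on its minimal resolution $\pi:\tilde X\to X$. There a vector bundle of rank $r$ is an extension of a line bundle by a sum of very negative line bundles, and two bundles with the same degrees on the exceptional curves become points of *one* vector space of extensions. The pieces of such an extension do not have to push forward to MCM modules; only the middle term must, and this is an open condition.

For $G=\{\pm1\}$ this can be seen by hand. Here $\tilde X$ is the total space of $\mathcal O(-2)$ on $\mathbb P^1$. Write $\mathcal O(a)$ for the pullback of $\mathcal O_{\mathbb P^1}(a)$. Then $H^1(\mathcal O(a))=\bigoplus_{j\ge0}H^1(\mathbb P^1,\mathcal O(a+2j))$ vanishes exactly for $a\ge-1$, and $\pi_*\mathcal O(1)=\pi_*\mathcal O(-1)=L$: the two bundles agree on $U$ up to the twist by the exceptional curve $E$, since $\mathcal O(E)=\mathcal O(-2)$, and the inclusion $\mathcal O(-1)=\mathcal O(1)(-E)^{\vee\vee}\otimes\mathcal O(2E)$ need not be untangled because $\mathcal O(1)(-E)=\mathcal O(3)$ while $\mathcal O(1)(E)=\mathcal O(-1)$ gives $0\to\mathcal O(1)\to\mathcal O(-1)\to\mathcal O_E(-1)\to0$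 with $H^0(\mathcal O_E(-1))=0$. The bundles $\mathcal O^2$ and $\mathcal O(1)\oplus\mathcal O(-1)$ both have rank two and degree $0$, and both are extensions of $\mathcal O(1)$ by $\mathcal O(-1)$: the first by the Euler sequence, the second trivially. On the line of extensions joining them we travel from $\pi_*(\mathcal O(1)\oplus\mathcal O(-1))=L^2$ to $\mathcal O_X^2$.

The plan is now as follows. We write every MCM module as $\pi_*E$, show that its component depends only on rank and degrees, and split the degree vector into degree vectors of line bundles that push forward well. The remaining sums of rank-one modules are joined by a version of the curve argument in the quaternion test.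

## 4. Line bundles and cycles on the minimal resolution

Let $\pi:\tilde X\to X_1$ be the minimal resolution and $\mathfrak E=\pi^{-1}(0)=\bigcup_{i\in V}E_i$. Since $X$ is rational, $E_i\cong\mathbb P^1$, the curves meet transversally, and the dual graph is a tree. Put $E_i^2=-b_i$; then $b_i\ge2$, and $K\cdot E_i=b_i-2$ for the canonical class $K$. Put $U=X_1\setminus0\cong\tilde X\setminus\mathfrak E$. A *cycle* is an integral combination $D=\sum D(i)E_i$; write $D>0$ if $D\neq0$ and all $D(i)\ge0$. The form $|D|^2:=-D^2$ is positive definite, and $\chi(\mathcal O_D)=-\frac12(D^2+K\cdot D)$ for $D>0$. The degrees of a bundle on the curves $E_i$ form a vector in $\mathbb Z^V$, with basis vectors $e_i$. The bundle or the vector is *nef* if all its degrees are $\ge0$. For $\gamma\in\mathbb Z^V$ put $\gamma\cdot D=\sum_iD(i)\gamma_i$, and let $\gamma+D$ mean $\gamma+(D\cdot E_i)_i$. Let $\Lambda\subset\mathbb Z^V$ be the image of the group of cycles. Cohomology of coherent sheaves on $\tilde X$ vanishes in degrees $\ge2$. "Near $\mathfrak E$" means over a suitable $X_1$.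

**(R1)** (Lipman 1969, Thm 12.1.) A nef line bundle $L$ on $\tilde X$ has $H^1(L)=0$ and is globally generated. Hence *a line bundle of degree $0$ on all $E_i$ is trivial near $\mathfrak E$*: choose a section not vanishing at one point of $\mathfrak E$; it is constant on each $E_i$ and $\mathfrak E$ is connected, so it vanishes nowhere on $\mathfrak E$.

**(R2)** For connected $\Gamma\subset V$ let $Z_\Gamma=\sum z_\Gamma(i)E_i$ be the fundamental cycle: the least cycle with support $\Gamma$ that is *anti-nef on* $\Gamma$, meaning $Z_\Gamma\cdot E_i\le0$ for $i\in\Gamma$. It is $\le$ every cycle with support $\Gamma$ that is anti-nef on $\Gamma$. By Artin 1966, $\chi(\mathcal O_{Z_\Gamma})=1$, and $\mathfrak m_0\mathcal O_{\tilde X}=\mathcal O(-Z_V)$. If $\Gamma\subset\Gamma'$, then $Z_\Gamma\le Z_{\Gamma'}$ on $\Gamma$: dropping the part of $Z_{\Gamma'}$ outside $\Gamma$ can only lower intersection numbers with $E_i$, $i\in\Gamma$, so the part on $\Gamma$ is anti-nef there. As an example, for a central $(-2)$-curve with three $(-2)$-neighbors the reduced cycle has intersection $-2+3=1$ with the center. So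 the central coefficient must be at least $2$, and $2$ at the center with $1$ at the ends is anti-nef; this is $Z_V$.

**(R3)** For a rank-one MCM module $L$, let $\delta(L)\in\mathbb Z^V/\Lambda$ be the class of the degrees of any line bundle on $\tilde X$ extending $L|_U$. One such extension is $(\pi^*L)^{**}$, and two extensions differ by a cycle, so $\delta$ is a well-defined homomorphism on $C(X)$. Over $\mathcal O_{X_0,0}$ it is injective: if $\delta(L)=0$, some extension has degree zero on all $E_i$ and is trivial by (R1), so $L=H^0(U,L)$ is trivial. The source has as many elements as $G$ has characters, namely $|G/[G,G]|$; the target has $|\det(E_i\cdot E_j)|$ elements; these agree by the known facts. So $\delta$ is an isomorphism. Extension of scalars to $\mathbb C\{x,y\}^G$ or $\mathbb C[[x,y]]^G$ is a bijection on rank-one MCM modules and preserves degrees, so $\delta$ is an isomorphism for these rings as well. The element of $\Lambda$ coming from $E_j$ gives the relation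
$$b_je_j=\sum_{k\text{ adjacent to }j}e_k\qquad\text{in }\mathbb Z^V/\Lambda .\tag{2}$$
*Every $\gamma\in\mathbb Z^V$ is the degree vector of an algebraic line bundle on $\tilde X$*, for suitable $X_1$: the class of $\gamma$ is $\delta(L)$ for some $L$ over $\mathcal O_{X_0,0}$; extend $L|_U$ and twist by a cycle. For $G=\{\pm1\}$, $\Lambda=2\mathbb Z$, and $\delta$ of the odd module is $1$ mod $2$.

**(R4)** For a vector bundle $E$ on $\tilde X$, $H^1_{\mathfrak E}(E)$ is dual to $H^1(E^\vee\otimes K)$ (Lipman 1969; Grothendieck duality).

The first use of $\delta$ is the easy half of Theorem A.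

**Lemma 2.** If there is an edge $[M_1]\to[M_2]$, then $\det M_1\cong\det M_2$.

*Proof.* The aim is to extend the determinants of the fibres to one line bundle over $\tilde X\times T$ and read off degrees. Let $\mathcal M$ be the family, which may be algebraic or analytic, and let $t_1\in T$. As in Lemma 1, $\mathcal M_{(0,t_1)}$ has depth $3$, so it is MCM over the three-dimensional normal local ring of $X\times T$ at $(0,t_1)$, and $\mathcal M$ is Cohen–Macaulay of dimension $3$ nearby. Since $X\times T$ is regular off $\{0\}\times T$, near $(0,t_1)$ the module $\mathcal M$ is locally free of rank $r$ off $\{0\}\times T$. Then $\tilde{\mathcal L}=((\pi\times1)^*\bigwedge^r\mathcal M)^{**}$ is reflexive of rank one on the regular space $\tilde X\times T$ near $\mathfrak E\times\{t_1\}$, hence invertible. Its restriction to $\tilde X\times t$ extends $\det(\mathcal M_t|_U)$, and its degrees on $E_i\times t$ are locally constant in $t$. So $\delta(\det\mathcal M_t)$ is locally constant on $T$, hence constant. As $\delta$ is injective, $\det\mathcal M_t$ is constant. $\square$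

## 5. Good bundles: degrees determine the component

**Definition (good).** A vector bundle $E$ on $\tilde X$ is good if $H^1(E)=0$ and $H^1(E^\vee\otimes K)=0$. A vector $\gamma\in\mathbb Z^V$ is $r$-good if it is the degree vector of a good bundle of rank $r$.

For $G=\{\pm1\}$ the bundle $K$ is trivial, and $\mathcal O(a)$ is good exactly when $-1\le a\le1$, by the formula for $H^1(\mathcal O(a))$ in Section 3. Direct sums of good bundles are good. From
$$0\to H^0(E)\to H^0(U,E)\to H^1_{\mathfrak E}(E)\to H^1(E)$$
and (R4) we see: *if $H^1(E)=0$, then $E$ is good if and only if $\pi_*E$ is MCM at $0$.* Indeed, then $H^1_{\mathfrak E}(E)=0$ is the same as $H^0(E)=H^0(U,E)$. For example $\mathcal O$ is good.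

The next lemma shows that good bundles reach all MCM modules, with nef degrees.

**Lemma 3.** Every MCM module $M$ is $\pi_*E$ for a good globally generated $E$; in particular $E$ has nef degrees.

*Proof.* Let $\tilde M=\pi^*M/\mathrm{torsion}$. It is globally generated, so $H^1(\tilde M)$ is a quotient of a power of $H^1(\mathcal O)=0$, because $H^2=0$. The bidual $F=\tilde M^{**}$ is locally free, and $M\subset\pi_*\tilde M\subset\pi_*F\subset H^0(U,M)=M$. Hence $H^0(\tilde M)=H^0(F)$, and $H^0(F/\tilde M)$ embeds in $H^1(\tilde M)=0$. As $F/\tilde M$ has finite length, $F=\tilde M$. So $E=\tilde M$ is a globally generated bundle with $H^1(E)=0$ and $\pi_*E=M$ MCM, hence good. $\square$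

Now comes the heart of the method: connecting bundles with the same degrees.

**Lemma 4.** If $E,E'$ are good of the same rank and degrees, then $\pi_*E\sim\pi_*E'$.

*Proof.* If the rank is one, $E\cong E'$ near $\mathfrak E$ by (R1). Let $r\ge2$.

**Step 1: place both bundles in one extension space.** Let $\mathcal A$ be a $\pi$-ample line bundle and $N\gg0$ such that $E\otimes\mathcal A^N$ and $E'\otimes\mathcal A^N$ are globally generated. In an $r$-dimensional vector space, the linearly dependent $(r-1)$-tuples have codimension $2$, and $\dim\mathfrak E=1$. So $r-1$ general elements of a finite-dimensional generating space of sections are independent at all points of $\mathfrak E$ and, after shrinking $X_1$, everywhere. The quotient of $E\otimes\mathcal A^N$ by $\mathcal O^{r-1}$ is the line bundle $\det E\otimes\mathcal A^{Nr}$. After twisting by $\mathcal A^{-N}$, $E$ is an extension of $Q=\det E\otimes\mathcal A^{N(r-1)}$ by $(\mathcal A^{-N})^{r-1}$. The same holds for $E'$ with the same $Q$, because $\det E\cong\det E'$ near $\mathfrak E$ by (R1). The space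
$$\mathbb V=\operatorname{Ext}^1(Q,(\mathcal A^{-N})^{r-1})=H^1(Q^{-1}\otimes\mathcal A^{-N})^{r-1}$$
is finite-dimensional, since the $H^1$ is coherent and supported at $0$.

**Step 2: goodness is open in $\mathbb V$.** Let $\mathcal E$ be the universal extension on $\tilde X\times\mathbb V$, and $p=\pi\times1:\tilde X\times\mathbb V\to X_1\times\mathbb V$. The sheaves $R^1p_*\mathcal E$ and $R^1p_*(\mathcal E^\vee\otimes K)$ are coherent, supported on $\{0\}\times\mathbb V$, and commute with base change because $R^2p_*=0$. Their supports are closed in $\{0\}\times\mathbb V\cong\mathbb V$, so the set $B\subset\mathbb V$ of parameters with good fibre is open.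

**Step 3: push the line down to $X$.** If the two parameters coincide there is nothing to prove. Otherwise let $T$ be the intersection of $B$ with the line through them; it is a connected smooth curve containing both. Over $T$ all higher direct images of $\mathcal E$ vanish. Locally on $T$ the Čech complex of $\mathcal E$ for a finite affine cover consists of $T$-flat modules and is exact in positive degrees, so its kernel in degree $0$ is $T$-flat and commutes with base change. Thus $p_*\mathcal E$ is coherent and flat over $T$, with fibres $\pi_*\mathcal E_a$, which are MCM at $0$. Lemma 1 gives $\pi_*E\sim\pi_*E'$. $\square$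

So an $r$-good vector $\gamma$ determines a component of $\mathbf G^{\rm def}(X,r)$, which we denote $\kappa(\gamma)$. For $G=\{\pm1\}$ and $r=2$ we have $\kappa(0)\ni[\mathcal O_X^2],[L^2]$, as in Section 3.

We need to know which vectors are $r$-good, and how to change a vector without changing its component.

**Lemma 5.** Let $E$ be good of rank $r$ with degrees $\gamma$.

(a) For every cycle $D>0$, $\gamma\cdot D\le r(K\cdot D+\chi(\mathcal O_D))$. In particular, for connected $\Gamma$,
$$\gamma\cdot Z_\Gamma\le r(K\cdot Z_\Gamma+1).\tag{3}$$

(b) If $b_i=2$ and $\gamma_i\ge1$ (resp. $\gamma_i\le-1$), then $\gamma+E_i$ (resp. $\gamma-E_i$) is $r$-good with the same component $\kappa$.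

*Proof.* (a) $H^1(E^\vee\otimes K|_D)$ is a quotient of $H^1(E^\vee\otimes K)=0$, so by Riemann–Roch on $D$, $0\le\chi(E^\vee\otimes K|_D)=-\gamma\cdot D+rK\cdot D+r\chi(\mathcal O_D)$.

(b) By the same quotient argument, $H^1(E|_{E_i})=0=H^1(E^\vee\otimes K|_{E_i})$. Write $E|_{E_i}=\bigoplus_j\mathcal O(a_j)$. The first vanishing gives $a_j\ge-1$, the second $-a_j+b_i-2\ge-1$, that is $a_j\le b_i-1=1$.

If $\gamma_i\le-1$, some $a_j=-1$. Put $E'=\ker(E\to\mathcal O_{E_i}(-1))$. It is locally free, because a line bundle on the smooth curve $E_i$ has projective dimension one on $\tilde X$, and $\det E'=\det E(-E_i)$, so its degrees are $\gamma-E_i$. As $H^*(\mathcal O_{\mathbb P^1}(-1))=0$, $H^1(E')=H^1(E)=0$ and $\pi_*E'=\pi_*E$ is MCM. So $E'$ is good, with the same pushforward.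

If $\gamma_i\ge1$, some $a_j=1$, so $E^\vee|_{E_i}$ has a summand $\mathcal O(-1)$. Define $E''\supset E$ by $E''^\vee=\ker(E^\vee\to\mathcal O_{E_i}(-1))$; its degrees are $\gamma+E_i$. Dualizing, $E''/E\cong\mathcal Ext^1(\mathcal O_{E_i}(-1),\mathcal O)=\mathcal O_{E_i}(1)\otimes\mathcal O(E_i)=\mathcal O_{E_i}(-1)$, since $E_i^2=-2$. So again $H^1(E'')=0$ and $\pi_*E''=\pi_*E$. $\square$

On $(-2)$-curves the moves in (b) are those of a root system, and we recall the relevant facts. A connected set $R$ of $(-2)$-curves is the set of simple roots $\alpha_i=E_i$ of an irreducible simply laced root system, with form $(\ ,\ )=-(\,\cdot\,)$. Let $Q$ be the root lattice, $P$ the weight lattice, and $\theta=Z_R$ the highest root. Degree vectors on $R$ are weights $\lambda$ with $(\lambda,\alpha_i)=\lambda_i$; nef means dominant. Adding a cycle $D$ to a degree vector changes $\lambda$ to $\lambda-D$. By Bourbaki (Lie VI, §2.3, Prop. 6 and Cor.), $0$ and the fundamental weights $\varpi_i$ with $z_R(i)=1$ represent each class of $P/Q$ exactly once. We call these weights *minimal*. Since $(\lambda,\theta)=\sum\lambda_iz_R(i)$,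 they are exactly the dominant $\lambda$ with $(\lambda,\theta)\le1$. For $A_1$ they are $0$ and $\varpi_1$; for $E_8$ all coefficients of $\theta$ are at least $2$, so only $0$ is minimal.

**Fact (Min).** If $\lambda$ is minimal, then $|\lambda-D|\ge|\lambda|$ for all $D\in Q$.

An element $\mu\in\lambda+Q$ of least norm may be taken dominant, since the Weyl group preserves norms and classes modulo $Q$. If $(\mu,\theta)\ge2$, then $|\mu-\theta|^2=|\mu|^2-2(\mu,\theta)+2<|\mu|^2$, which is impossible. So $\mu$ is minimal and in the class of $\lambda$, hence $\mu=\lambda$.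

**Lemma 6.** Let $\gamma$ be nef and $r$-good, and $R$ a connected set of $(-2)$-curves. There is a nef $r$-good $\gamma'=\gamma+D$, with $D\ge0$ a cycle supported on $R$, such that $\kappa(\gamma')=\kappa(\gamma)$ and $\gamma'|_R$ is minimal.

*Proof.* **Step 1: reach a minimal weight.** Among the vectors reachable from $\gamma$ by moves of Lemma 5(b) at curves of $R$, take one whose restriction $\lambda'$ to $R$ has least norm. A move at $i$ changes $|\lambda'|^2$ by $2-2|\lambda'_i|$, so $|\lambda'_i|\le1$ for all $i$. If $\lambda'_i=\pm1$, the move is the reflection $s_i$, and the new vector again has least norm; if $\lambda'_i=0$, then $s_i$ fixes $\lambda'$. Hence the whole Weyl orbit of $\lambda'$ is reachable and has coordinates in $\{0,\pm1\}$. Let $\lambda''$ be its dominant element. Every root is conjugate to a simple root, so $|(\lambda'',\beta)|\le1$ for all roots $\beta$. In particular $(\lambda'',\theta)\le1$, so $\lambda''$ is minimal. Let $\gamma'=\gamma+D$ be the corresponding vector; then $D=\lambda-\lambda''$ with $\lambda=\gamma|_R$.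

**Step 2: show $D\ge0$, so that degrees off $R$ do not drop.** Write $D=D_+-D_-$ with $D_\pm\ge0$ of disjoint supports. Then $(D_+,D_-)\le0$, and $(\lambda,D_-)\ge0$ since $\lambda$ is dominant. Therefore
$$(\lambda'',D_-)=(\lambda,D_-)-(D_+,D_-)+|D_-|^2\ge|D_-|^2 .$$
By (Min), $|\lambda''-D_-|^2\ge|\lambda''|^2$, that is, $|D_-|^2\ge2(\lambda'',D_-)\ge2|D_-|^2$. So $D_-=0$. Now $D\cdot E_k\ge0$ for $k\notin R$, and on $R$ the vector is dominant, so $\gamma'$ is nef. $\square$

This settles the case in Section 3: the graph there is $E_8$. With $R=V$ the only minimal weight is $0$, so $\pi_*E\sim\mathcal O_X^2$ for each of the three vertices.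

## 6. A numerical criterion for good line bundles

For other graphs $\gamma$ has to be split into degrees of good line bundles. By (3) a good line bundle $L$ satisfies $L\cdot Z_\Gamma\le K\cdot Z_\Gamma+1$ for all connected $\Gamma$. We want the converse for nef $L$. First we need a vanishing statement beyond the nef case.

**Lemma 7.** If a line bundle $N$ satisfies $N\cdot D+\chi(\mathcal O_D)\ge0$ for all $D>0$, then $H^1(N)=0$.

*Proof.* We subtract curves until $N$ is nef, without changing $H^1$. If $N$ is nef, use (R1). Otherwise $N\cdot E_i<0$ for some $i$, and $D=E_i$ in the hypothesis gives $N\cdot E_i=-1$. As $N|_{E_i}=\mathcal O(-1)$ has no cohomology, $H^1(N(-E_i))=H^1(N)$. The hypothesis passes to $N'=N(-E_i)$: from $\chi(\mathcal O_{D+E_i})=\chi(\mathcal O_D)+1-D\cdot E_i$ we get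
$$N'\cdot D+\chi(\mathcal O_D)=N\cdot(D+E_i)+\chi(\mathcal O_{D+E_i})\ge0 .$$
So we can iterate. To see that this stops, take a cycle $H>0$ with all $H\cdot E_i<0$, which exists by negative definiteness, and let $D^*$ be a multiple with $N(-D^*)$ nef. Suppose $D_k\le D^*$ has been subtracted and $(N-D_k)\cdot E_i<0$. If $D_k(i)=D^*(i)$, then $(D^*-D_k)\cdot E_i\ge0$, so $(N-D_k)\cdot E_i\ge(N-D^*)\cdot E_i\ge0$, a contradiction. So $D_{k+1}=D_k+E_i\le D^*$, and the process ends. $\square$

Let $V_{\ge3}=\{i:b_i\ge3\}$. We shall use the following hypothesis: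

(H) $z_\Gamma(i)=1$ for all connected $\Gamma$ and all $i\in\Gamma\cap V_{\ge3}$.

As $Z_\Gamma\le Z_V$ on $\Gamma$, it suffices to check $Z_V$. On a graph of $(-2)$-curves (H) is empty.

**Lemma 8.** Assume (H). If a line bundle $L$ is nef and $L\cdot Z_\Gamma\le K\cdot Z_\Gamma+1$ for all connected $\Gamma\subset V$, then $L$ is good.

*Proof.* $H^1(L)=0$ by (R1). Put $d_i=L\cdot E_i$ and
$$g(D)=\tfrac12(K\cdot D-D^2)-L\cdot D ,$$
which equals $(K-L)\cdot D+\chi(\mathcal O_D)$ for $D>0$. By Lemma 7 applied to $L^{-1}\otimes K$ it suffices that $g\ge0$ on all cycles $D\ge0$. We have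
$$g(D+D')=g(D)+g(D')-D\cdot D',\qquad g(E_i)=b_i-1-d_i,\qquad g(Z_\Gamma)=K\cdot Z_\Gamma+1-L\cdot Z_\Gamma\ge0 .$$
The quadratic part of $g$ is positive definite, so $g$ attains its minimum on cycles $\ge0$ at finitely many cycles. Suppose the minimum is negative. Among the minimizers take those with the least sum of coefficients over $V_{\ge3}$, and among these one, $D$, with the largest total sum of coefficients. Since $g(0)=0$, $D\ne0$.

**Step 1: $D\cdot E_i\le0$ for every $(-2)$-curve.** If $b_i=2$ and $D\cdot E_i\ge1$, then $g(D+E_i)=g(D)+1-d_i-D\cdot E_i\le g(D)$. So $D+E_i$ is a minimizer with the same sum over $V_{\ge3}$ and a larger total sum, contrary to the choice of $D$.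

**Step 2: $D$ is supported on $(-2)$-curves.** Suppose a connected component $\Gamma$ of $\operatorname{supp}D$ meets $V_{\ge3}$. Let $D_\Gamma$ be the part of $D$ on $\Gamma$ and $F=\min(D_\Gamma,Z_\Gamma)$, with support $\Gamma$. We claim that $F$ is anti-nef on $\Gamma$. Let $i\in\Gamma$. If $F(i)=z_\Gamma(i)$, then $F\le Z_\Gamma$ with equality at $i$, so $F\cdot E_i\le Z_\Gamma\cdot E_i\le0$. Otherwise $1\le F(i)=D_\Gamma(i)<z_\Gamma(i)$, so $z_\Gamma(i)\ge2$ and $b_i=2$ by (H). Then $F\le D_\Gamma$ with equality at $i$, and $F\cdot E_i\le D_\Gamma\cdot E_i=D\cdot E_i\le0$ by Step 1. So $F\ge Z_\Gamma$, hence $D_\Gamma\ge Z_\Gamma$. For $D'=D-Z_\Gamma\ge0$ we get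
$$g(D')=g(D)-g(Z_\Gamma)+Z_\Gamma\cdot(D_\Gamma-Z_\Gamma)\le g(D),$$
because $Z_\Gamma$ is anti-nef on $\Gamma$ and the other components of $\operatorname{supp}D$ do not meet $\Gamma$. So $D'$ is a minimizer with a smaller sum over $V_{\ge3}$, a contradiction.

**Step 3: the $(-2)$-part contributes $\ge0$.** Let $C$ be a connected component of the graph of all $(-2)$-curves. Then $L\cdot Z_C\le K\cdot Z_C+1=1$, so $\lambda=L|_C$ is minimal. With $D_C$ the part of $D$ on $C$, the contribution to $g(D)$ is
$$\tfrac12|D_C|^2-(\lambda,D_C)=\tfrac12\bigl(|\lambda-D_C|^2-|\lambda|^2\bigr)\ge0$$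
by (Min). Summing over $C$, $g(D)\ge0$, a contradiction. $\square$

## 7. Splitting an integer vector under submodular bounds

For $x\in\mathbb Z^V$ and $W\subset V$ write $x(W)=\sum_{i\in W}x_i$. A function $f:2^V\to\mathbb Z$ is *submodular* if $f(W)+f(W')\ge f(W\cup W')+f(W\cap W')$, *supermodular* if $-f$ is submodular, and *monotone* if $f(W)\le f(W')$ for $W\subset W'$. For example, in a tree let $n(W)$ be the number of connected components of the subgraph induced on $W$. Then $n(W)=|W|-e(W)$ with $e(W)$ the number of edges inside $W$. An edge inside $W$ or $W'$ is inside $W\cup W'$, and an edge inside both is inside $W\cap W'$, so $e$ is supermodular and $n$ is submodular. It is not monotone: in a chain of three vertices the two ends have $n=2$ and the whole chain has $n=1$.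

The bounds (3) for rank $r$ are $r$ times the bounds for line bundles. The next lemma divides such a bound up integrally.

**Lemma 9.** Let $V$ be a finite set, $f_1,\dots,f_m:2^V\to\mathbb Z$ monotone submodular with $f_j(\emptyset)=0$, and $x\in\mathbb Z^V_{\ge0}$ with $x(W)\le\sum_jf_j(W)$ for all $W$. Then $x=\sum_jx_j$ with $x_j\in\mathbb Z^V_{\ge0}$ and $x_j(W)\le f_j(W)$ for all $W$.

*Proof.* By induction on $m$, using $f_1$ and $f_2+\dots+f_m$, it suffices to treat $m=2$.

**Step 1: an integral vector between a supermodular and a submodular function (the sandwich theorem, Frank).** Let $p\le f$, with $p$ supermodular and $f$ submodular, both integral and zero on $\emptyset$. We show that there is $y\in\mathbb Z^V$ with $p(W)\le y(W)\le f(W)$ for all $W$, by induction on $|V|$. If $V=\emptyset$ there is nothing to do. Fix $v\in V$ and write $W+v=W\cup\{v\}$. For $W,U\subset V\setminus v$,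
$$p(W+v)+p(U)\le p(W\cup U+v)+p(W\cap U)\le f(W\cup U+v)+f(W\cap U)\le f(U+v)+f(W).$$
So there is an integer $c$ with $p(W+v)-f(W)\le c\le f(U+v)-p(U)$ for all $W,U$. On subsets of $V\setminus v$ put $f'(W)=\min(f(W),f(W+v)-c)$ and $p'(W)=\max(p(W),p(W+v)-c)$. If the minima for $W$ and $U$ are of the same type, submodularity of $f'$ at this pair is that of $f$. In the mixed case it follows from $f(W)+f(U+v)-c\ge f(W\cap U)+f(W\cup U+v)-c$. In the same way $p'$ is supermodular. The inequality $p'\le f'$ amounts to $p\le f$ together with $p(W)\le f(W+v)-c$ and $p(W+v)-c\le f(W)$, which hold by the choice of $c$. Both functions vanish at $\emptyset$, since $p(v)\le c\le f(v)$. By induction there is $y$ on $V\setminus v$ between $p'$ and $f'$; put $y_v=c$.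

**Step 2: make the pieces nonnegative.** Apply Step 1 to $f=f_1$ and $p=x-f_2$; this gives $y(W)\le f_1(W)$ and $(x-y)(W)\le f_2(W)$. Put $y'=\min(\max(y,0),x)$ coordinatewise, so $0\le y'\le x$. By monotonicity $y'(W)\le y(W\cap\{y>0\})\le f_1(W\cap\{y>0\})\le f_1(W)$. Also $x-y'\le\max(x-y,0)$, so likewise $(x-y')(W)\le f_2(W)$. Take $x_1=y'$, $x_2=x-y'$. $\square$

## 8. Trading classes between rank-one summands along a curve

Sums of rank-one modules with the same determinant must be joined to each other. The quaternion test did this with the image of a coordinate axis. In general we take a smooth curve through one exceptional curve.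

**Lemma 10.** Let $z_V(i)=1$ and let $c\in C(X)$ be the class with $\delta(c)=-e_i$. Then $(L_1\otimes c)^{**}\oplus L_2\sim L_1\oplus(L_2\otimes c)^{**}$ for all rank-one MCM modules $L_1,L_2$.

*Proof.* **Step 1: construct a smooth curve germ $C\subset X_1$ of class $c$.** By (R3) there is an algebraic line bundle $B$ on $\tilde X$ with degrees $e_i$. It is nef, hence globally generated. Take a general element of a finite-dimensional generating space of sections: it vanishes at no point $E_j\cap E_k$ and identically on no $E_j$. Let $\tilde C$ be its zero divisor. Since $B|_{E_j}$ is trivial for $j\neq i$ and has degree $1$ for $j=i$, $\tilde C\cap\mathfrak E$ is one point $p\in E_i$, not on any other $E_j$, and $\tilde C\cdot E_i=1$. So $\tilde C$ is smooth at $p$ and transversal to $E_i$. Components of $\tilde C$ not through $p$, and singular points of $\tilde C$, have closed image in $X_1$ not containing $0$. After shrinking $X_1$, $\tilde C$ is smooth and irreducible with $\tilde C\cap\mathfrak E=\{p\}$.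

The map $\tilde C\to X_1$ is proper and quasi-finite, hence finite. By (R2), $\mathfrak m_0\mathcal O_{\tilde C}=\mathcal O(-Z_V)|_{\tilde C}$ is generated near $p$ by an element of order $z_V(i)=1$. So $\mathcal O_{\tilde C}/\mathfrak m_0\mathcal O_{\tilde C}=\mathbb C$, and by Nakayama $\mathcal O_{X_1}\to\mathcal O_{\tilde C}$ is surjective near $0$. Thus $\tilde C$ maps isomorphically onto a closed curve $C\subset X_1$, after shrinking $X_1$. On $U$ the ideal of $C$ is $B^{-1}$, so the class of $\mathcal O_X(-C)$ is $c$.

**Step 2: map rank-one modules onto $\mathcal O_C$.** Let $L$ be a rank-one MCM module. By Lemma 3, $L=\pi_*\tilde L$ with $\tilde L$ a globally generated line bundle. The image of $L\to\tilde L|_{\tilde C}\cong\mathcal O_C$ (near $0$) is an $\mathcal O_C$-submodule containing a unit, because some section of $\tilde L$ does not vanish at $p$. So the map is surjective. Its kernel has depth $2$ and equals $L\otimes\mathcal O(-C)$ on $U$, so it is $(L\otimes c)^{**}$.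

**Step 3: interpolate.** With such $\varphi_j:L_j\to\mathcal O_C$ for $j=1,2$, the map $\Phi=(t\varphi_1,(1-t)\varphi_2):(L_1\oplus L_2)[t]\to\mathcal O_C[t]$ is surjective, since its image contains $t\mathcal O_C[t]+(1-t)\mathcal O_C[t]$. Its kernel is $(L_1\otimes c)^{**}\oplus L_2$ at $t=1$ and $L_1\oplus(L_2\otimes c)^{**}$ at $t=0$. Apply (2b). $\square$

**Corollary 11.** If $\{e_i:z_V(i)=1\}$ generates $C(X)=\mathbb Z^V/\Lambda$, then any two sums of $r$ rank-one MCM modules with the same determinant are $\sim$-equivalent, and each is $\sim\mathcal O_X^{r-1}\oplus L$ with $L$ its determinant.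

*Proof.* As $C(X)$ is finite, every $a\in C(X)$ is a product of classes $c$ as in Lemma 10. Moving the factors across one at a time gives $(L_1\otimes a)^{**}\oplus L_2\sim L_1\oplus(L_2\otimes a)^{**}$. With $L_1$ replaced by $\mathcal O_X$ and $a=L_1$ this reads $L_1\oplus L_2\sim\mathcal O_X\oplus(L_1\otimes L_2)^{**}$. Repeating, $L_1\oplus\dots\oplus L_r\sim\mathcal O_X^{r-1}\oplus(L_1\otimes\dots\otimes L_r)^{**}$. $\square$

## 9. Resolution graphs and generators of the class group

We now need the list of graphs. The image of $G$ in $PGL_2(\mathbb C)$ is cyclic, dihedral (including the Klein four-group), tetrahedral, octahedral or icosahedral. In the cyclic case $G$ is abelian, since scalars are central and a group with a central subgroup and cyclic quotient is abelian. By Brieskorn (Invent. Math. 4 (1968), Satz 2.11) the minimal resolution graph is, respectively, a chain; or a star with central curve $E_0$, $b_0\ge2$, and three chains (arms) of orders $(2,2,n)$; $(2,3,3)$; $(2,3,4)$; $(2,3,5)$. An arm is written $[b_1,b_2,\dots]$ from the center, and its order is the determinant of its negated intersection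 matrix. The arms of order $2$ are $[2]$; of order $3$: $[3],[2,2]$; of order $4$: $[4],[2,2,2]$; of order $5$: $[5],[3,2],[2,3],[2,2,2,2]$.

**Reduced case.** Suppose every $b_i$ is at least the valency of $i$. For connected $\Gamma$ the reduced cycle has intersection $-b_i+(\text{valency in }\Gamma)\le0$ with each $E_i$, $i\in\Gamma$, so $Z_\Gamma$ is reduced; we write $Z_\Gamma=\Gamma$. Then (H) holds and all $z_V(i)=1$. This covers chains and stars with $b_0\ge3$.

**Tetra-, octa- and icosahedral stars with $b_0=2$.** There are $2\cdot2-1=3$ unordered choices of arms for $(2,3,3)$, $4$ for $(2,3,4)$ and $8$ for $(2,3,5)$, together $15$. Three of them, with only $(-2)$-curves, are $E_6,E_7,E_8$. For the other twelve let $s$ be the order-$2$ arm, $R$ the component containing $0$ of the graph of $(-2)$-curves (here $0$ denotes the central vertex), $V'=V\setminus R$, and $N(R)$ the set of vertices of $V'$ adjacent to $R$.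

| case | other two arms | $R$ | $V'$ |
|---|---|---|---|
| (I) | $[3],[3]$; $[3],[4]$; $[3],[5]$ | $A_2=\{s,0\}$ | $v,v'$ adjacent to $0$ |
| (II) | $[3],[2,2]$; $[3],[2,2,2]$; $[3],[2,2,2,2]$; $[4],[2,2]$; $[5],[2,2]$ | $A_N$: $s,0,x_1,\dots,x_{N-2}$, $N\in\{4,5,6\}$ | $v$ adjacent to $0$ |
| (III) | $[2,2],[3,2]$ | $A_4$: $s,0,x_1,x_2$ | $v$ ($b_v=3$) adjacent to $0$, then $u$ ($b_u=2$) |
| (IV) | $[3],[3,2]$ | $A_2=\{s,0\}$ | $v,v'$ ($b=3$) adjacent to $0$; $u$ ($b_u=2$) adjacent to $v'$ |
| (V) | $[3],[2,3]$ | $A_3=\{s,0,x\}$ | $v$ adjacent to $0$, $v'$ adjacent to $x$, $b=3$ |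
| (VI) | $[2,2],[2,3]$ | $D_5=\{0,s,x_1,x_2,y\}$ | $v$ adjacent to $y$, $b_v=3$ |

To bound $Z_V$ we exhibit anti-nef cycles $Y$ with full support; then $Z_V\le Y$.

- (I): $2$ at $0$, $1$ elsewhere. Intersections: $-4+3=-1$ at $0$; $-2+2=0$ at $s$; $-b+2<0$ at $v,v'$.
- (IV): $2$ at $0$, $1$ elsewhere. Intersections: $-1$ at $0$; $0$ at $s$; $-3+2=-1$ at $v$; $-3+2+1=0$ at $v'$; $-2+1=-1$ at $u$.
- (II): $2$ at $0,x_1,\dots,x_{N-3}$, $1$ elsewhere. Intersections: $-4+1+1+2=0$ at $0$; $-4+4=0$ at $x_1,\dots,x_{N-4}$; $-4+2+1=-1$ at $x_{N-3}$; $0$ at $x_{N-2}$ and $s$; $-b_v+2<0$ at $v$.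
- (III): $2$ at $0,x_1$, $1$ elsewhere. Intersections: $0$ at $0$; $-1$ at $x_1$; $0$ at $x_2,s$; $-3+2+1=0$ at $v$; $-2+1=-1$ at $u$.
- (V): $2$ at $0,x$, $1$ elsewhere. Intersections: $-4+1+2+1=0$ at $0$; $-4+2+1=-1$ at $x$; $0$ at $s$; $-3+2=-1$ at $v,v'$.
- (VI): $3$ at $0$; $2$ at $s,x_1,y$; $1$ at $x_2,v$. Intersections: $-6+6=0$ at $0$; $-4+3=-1$ at $s$; $-4+3+1=0$ at $x_1,y$; $-2+2=0$ at $x_2$; $-3+2=-1$ at $v$.

In every case $Y=1$ on $V'$, and $Z_\Gamma\le Z_V\le Y$ on $\Gamma$. Hence
$$z_\Gamma(i)=1\quad\text{for all connected }\Gamma\text{ and }i\in V'\cap\Gamma .\tag{4}$$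
Since $V_{\ge3}\subset V'$, (H) holds. For $E_6,E_7,E_8$ it is empty.

The next lemma supplies the hypothesis of Corollary 11.

**Lemma 12.** For every $G$, $\{e_i:z_V(i)=1\}$ generates $C(X)$.

*Proof.* In the reduced case all $z_V(i)=1$ and the $e_i$ generate. For graphs with only $(-2)$-curves, $C(X)=P/Q$, and the $\varpi_i$ with $z_V(i)=1$ represent all its nonzero classes.

For stars we first show that the three end classes generate. Let an arm be $[b_1,\dots,b_l]$, of order $n$, with end class $\varepsilon=e_l$, and let $n_j$ be the determinant of $[b_{j+1},\dots,b_l]$, so $n_l=1$ and $n_0=n$. The relations (2) at the arm vertices, starting at the end, read $e_{l-1}=b_l\varepsilon$ and $e_{j-1}=b_je_j-e_{j+1}$. The determinants satisfy the same recursion, so $e_j=n_j\varepsilon$ and $e_0=n\varepsilon$. Hence all classes of the arm and $e_0$ are multiples of $\varepsilon$.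

It remains to treat $b_0=2$. *Dihedral:* take $1$ at the three ends and $2$ elsewhere. At the center the intersection is at most $-4+1+1+2=0$; at the arms $[2]$ it is $-2+2=0$; on the third arm it is at most $-2b+4\le0$ at inner vertices and $-b+2\le0$ at the end. So this cycle is anti-nef, and $z_V=1$ at the ends. *Cases (I)–(V):* $Y=1$ at all ends. *Case (VI):* $Y=1$ at the ends $x_2,v$ but not at $s$. Expanding the determinant of the star along the center, with the arm fractions $2/1$, $[2,2]=3/2$ and $[2,3]=5/3$, gives
$$|C(X)|=30\left(2-\tfrac12-\tfrac23-\tfrac35\right)=7 .$$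
Also $2\varepsilon_s=e_0=3\varepsilon_{x_2}$, so $\varepsilon_s=8\varepsilon_s=4e_0=12\,\varepsilon_{x_2}\in\langle\varepsilon_{x_2}\rangle$. So $\varepsilon_{x_2},\varepsilon_v$ generate. $\square$

## 10. Splitting degree vectors: tetra-, octa- and icosahedral groups

It remains to show that every MCM module of rank $r\ge2$ is $\sim$ a sum of rank-one modules. The pattern is this: *if $M=\pi_*E$ with $E$ good of degrees $\gamma$, and $\gamma$ is a sum of $r$ vectors that are $1$-good, then $M\sim$ a sum of $r$ rank-one MCM modules*. Indeed, let $L_1,\dots,L_r$ be good line bundles with these degrees; $\bigoplus L_j$ is good with degrees $\gamma$, so $M\sim\bigoplus\pi_*L_j$ by Lemma 4.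

**Proposition 13.** If all $b_i\ge$ valency, every MCM module $M$ of rank $r\ge2$ is $\sim$ a sum of $r$ rank-one MCM modules.

*Proof.* Let $M=\pi_*E$ with $E$ good of nef degrees $\gamma$ (Lemma 3). We turn (3) into a submodular bound and split. Put
$$f(W)=\sum_{i\in W}(b_i-2)+n(W).$$
By Section 7, $f$ is submodular; moreover $f\ge0$ and $f(\emptyset)=0$. Here $Z_\Gamma=\Gamma$, so (3) reads $\gamma(\Gamma)\le r f(\Gamma)$ for connected $\Gamma$. Summing over the components of $W$, $\gamma(W)\le rf(W)$ for all $W$.

Lemma 9 needs monotone functions, and $f$ need not be monotone, as the example in Section 7 shows for $b_i=2$. So put $\hat f(W)=\min_{U\supseteq W}f(U)$. It is monotone, and $\hat f(\emptyset)=0$ since $f\ge0$. It is submodular: if $U\supseteq W$ and $U'\supseteq W'$ attain the minima, then $f(U)+f(U')\ge f(U\cup U')+f(U\cap U')\ge\hat f(W\cup W')+\hat f(W\cap W')$. Since $\gamma\ge0$, $\gamma(W)\le\gamma(U)\le rf(U)$ for all $U\supseteq W$, so $\gamma\le r\hat f$.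

By Lemma 9, $\gamma=\sum_{j=1}^r\gamma_j$ with $\gamma_j\ge0$ integral and $\gamma_j(\Gamma)\le\hat f(\Gamma)\le f(\Gamma)=K\cdot Z_\Gamma+1$ for connected $\Gamma$. By (R3) there are line bundles with degrees $\gamma_j$, and they are good by Lemma 8. $\square$

For $b_0=2$ the fundamental cycles are not reduced on $R$. We first make $\gamma$ minimal on $R$ by Lemma 6, then run the same argument on $V'$, where (4) holds.

**Proposition 14.** The same holds for tetra-, octa- and icosahedral $G$ with $b_0=2$.

*Proof.* Let $M=\pi_*E$ have rank $r\ge2$, with $E$ good of nef degrees $\gamma$. For $E_6,E_7,E_8$ take $R=V$; otherwise $R$ is as in the table. By Lemma 6 we may assume that $\gamma$ is nef and $r$-good and that $\lambda=\gamma|_R$ is minimal; the component is unchanged. We must write $\gamma$ as a sum of $r$ vectors that are $1$-good.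

For $E_6,E_7,E_8$, $\gamma=\lambda+0+\dots+0$. These vectors are $1$-good by Lemma 8, since $\lambda\cdot Z_\Gamma\le\lambda\cdot Z_V\le1=K\cdot Z_\Gamma+1$.

**Step 1: bounds on $V'$.** This step translates (3) into bounds for $d=\gamma|_{V'}$ in cases (I)–(VI). For $W\subset V'$ put $\theta(W)=1$ if $W\cap N(R)\ne\emptyset$ and $\theta(W)=0$ otherwise, and
$$f(W)=\sum_{i\in W}(b_i-2)+n'(W),\qquad n'(W)=n(W\cup R)-1+\theta(W).$$
So $n'$ counts the components of $W\cup R$, omitting the component $R$ if $W$ does not touch $R$. The functions $W\mapsto n(W\cup R)$ and $\theta$ are submodular, so $f$ and $f-\theta$ are submodular; $f(\emptyset)=0$. If $\lambda=0$ put $\zeta=0$. If $\lambda=\varpi_{i_0}$, so $z_R(i_0)=1$, put $\zeta(W)=z_{\Gamma_0}(i_0)$ if $\theta(W)=1$, where $\Gamma_0$ is the component of $W\cup R$ containing $R$, and $\zeta(W)=0$ otherwise. Then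
$$d(W)\le rf(W)-\zeta(W)\qquad\text{for all }W\subset V'.\tag{5}$$
Indeed, sum (3) over the components $\Gamma$ counted by $n'$. By (4), $\gamma\cdot Z_\Gamma=d(\Gamma\setminus R)$ plus the contribution $\lambda\cdot Z_\Gamma$ on $R$, which is $\zeta(W)$ in total; and $K\cdot Z_\Gamma=\sum_{i\in\Gamma\setminus R}(b_i-2)$, since $K\cdot E_i=0$ on $R$.

**Step 2: which vectors are $1$-good.** Put $F_1=f-\zeta$. We claim: *if $x\in\mathbb Z^{V'}_{\ge0}$ satisfies $x(W)\le f(W)$ for all $W$, then $(0|_R,x)$ is $1$-good; if $x(W)\le F_1(W)$ for all $W$, then $(\lambda|_R,x)$ is $1$-good.* We check the hypothesis of Lemma 8 for connected $\Gamma$, with $W=\Gamma\setminus R$. If $W=\emptyset$, it reads $0\le1$, respectively $z_\Gamma(i_0)\le z_R(i_0)=1$ when $\lambda=\varpi_{i_0}$ and $i_0\in\Gamma$. Let $W\ne\emptyset$. Then $n'(W)=1$: if $\Gamma$ meets $R$, then $W$ touches $R$ and $W\cup R=\Gamma\cup R$ is connected; if $\Gamma=W$ touches $R$, then $W\cup R$ is connected; if $\Gamma=W$ does not touch $R$, then $n(W\cup R)=2$ and $\theta(W)=0$. So $K\cdot Z_\Gamma+1=f(W)$. The left-hand side of the condition is $x(W)$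 plus, if $\Gamma$ meets $R$ and $\lambda=\varpi_{i_0}$, at most $z_{\Gamma\cup R}(i_0)=\zeta(W)$. So the condition holds.

**Step 3: reduction to Lemma 9.** By Step 2 it suffices to write $d=x^1+\dots+x^r$ with $x^j\in\mathbb Z^{V'}_{\ge0}$, $x^1\le F_1$ and $x^j\le f$ for $j\ge2$. Suppose $f$ is monotone and some $\hat F_1\le F_1$ with $\hat F_1(\emptyset)=0$ is monotone submodular. Then by Lemma 9 it is enough that $d\le\hat F_1+(r-1)f$. For $\hat F_1=F_1$ this is (5). The values below show that $f$ is monotone in all cases. If $\lambda=0$, then $F_1=f$ and we are done. Now let $\lambda=\varpi_{i_0}$. What can go wrong is that $F_1$ is not monotone; this happens only in two places, in cases (IV) and (III).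

**Step 4: cases (II) and (VI).** $V'=\{v\}$ and $f(v)=b_v-1\ge2$. At the nodes with $z_R(i_0)=1$ we have $\zeta(v)\le Y(i_0)\le2$; in $D_5$ these nodes are $s,y,x_2$. So $F_1(v)\ge0$, and a nonnegative function on one point is monotone submodular. Done.

**Step 5: case (I).** Put $\beta=b_v-1\ge2$, $\beta'=b_{v'}-1\ge2$. On $(v,v',vv')$, $f=(\beta,\beta',\beta+\beta'-1)$, which is monotone. $Z_{R\cup v}$ and $Z_{R\cup v'}$ are reduced, being cycles on chains. $Z_V=Y$, since $z_V(0)=1$ would give $Z_V\cdot E_0\ge-2+3>0$. If $i_0=s$: $\zeta=(1,1,1)$ and $F_1=(\beta-1,\beta'-1,\beta+\beta'-2)$. If $i_0=0$: $\zeta=(1,1,2)$ and $F_1=(\beta-1,\beta'-1,\beta+\beta'-3)$. Both are monotone, as $\beta,\beta'\ge2$, and submodular. Done.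

**Step 6: case (V).** On $(v,v',vv')$, $f=(2,2,3)$. $Z_{R\cup v}$ has $2$ at $0$ and $1$ elsewhere: the coefficient at $0$ must be at least $2$, and this cycle has intersections $-1$ at $0$, $0$ at $s$ and $x$, $-1$ at $v$. $Z_{R\cup v'}$ is reduced (a chain). $Z_V=Y$: its coefficient at $0$ is at least $2$, and then a coefficient $1$ at $x$ would give intersection at least $-2+2+1>0$. So:

| $i_0$ | $\zeta$ | $F_1$ |
|---|---|---|
| $s$ | $(1,1,1)$ | $(1,1,2)$ |
| $0$ | $(2,1,2)$ | $(0,1,1)$ |
| $x$ | $(1,1,2)$ | $(1,1,1)$ |

All three $F_1$ are monotone submodular. Done.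

**Step 7: case (IV).** The values on the nonempty subsets are as follows. For $\zeta$ with $i_0=0$, note that $s,0,v$; $s,0,v'$; and $s,0,v',u$ are chains, with reduced fundamental cycles, while the coefficient at $0$ is $2$ as soon as $v$ and $v'$ are both present.

| $W$ | $v$ | $v'$ | $u$ | $vv'$ | $v'u$ | $vu$ | $vv'u$ |
|---|---|---|---|---|---|---|---|
| $f$ | 2 | 2 | 1 | 3 | 2 | 3 | 3 |
| $F_1$, $i_0=s$ | 1 | 1 | 1 | 2 | 1 | 2 | 2 |
| $\zeta$, $i_0=0$ | 1 | 1 | 0 | 2 | 1 | 1 | 2 |
| $F_1$, $i_0=0$ | 1 | 1 | 1 | 1 | 1 | 2 | 1 |

The function $f$ is monotone. For $i_0=s$, $\zeta=\theta$, since $Y(s)=1$. So $F_1=f-\theta$ is submodular by Step 1, and the table shows that it is monotone. Done. For $i_0=0$ the function $F_1$ is not monotone, since $F_1(vu)=2>1=F_1(vv'u)$, and Lemma 9 does not apply to it. Take instead $\hat F_1=1$ on all nonempty sets; it is $\le F_1$, monotone and submodular. On the sets in the order of the table,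
$$\hat F_1+(r-1)f=(2r-1,\ 2r-1,\ r,\ 3r-2,\ 2r-1,\ 3r-2,\ 3r-2).$$
By (5), $d$ satisfies these bounds on all sets except possibly $vu$, where (5) gives only $3r-1$. But $d\ge0$, so $d(vu)\le d(vv'u)\le3r-2$. Done.

**Step 8: case (III).** On $(v,u,vu)$, $f=(2,1,2)$, which is monotone. $Z_{R\cup v}$ is $Y$ restricted to $R\cup v$: the coefficient at $0$ is at least $2$, then a coefficient $1$ at $x_1$ would give intersection at least $-2+2+1>0$; and the restriction of $Y$ is anti-nef on $R\cup v$, with intersection $-3+2=-1$ at $v$. By $Z_{R\cup v}\le Z_V\le Y$ on $R\cup v$ and $z_V(u)=1$, $Z_V=Y$. So $\zeta(v)=\zeta(vu)=Y(i_0)\in\{1,2\}$ and $\zeta(u)=0$.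

If $Y(i_0)=1$, then $F_1=(1,1,1)$ is monotone submodular. Done. If $Y(i_0)=2$, then $F_1=(0,1,0)$ is not monotone. Here we first change $\gamma$. As long as $d_u\ge2$, replace $\gamma$ by $\gamma+E_u$, which is allowed by Lemma 5(b). Then $d_u$ drops by $2$, $d_v$ grows by $1$, and $\gamma|_R$ is unchanged because $u$ is not adjacent to $R$; nefness and $\kappa$ are kept. So we may assume $d_u\le1$. Take $x^1=0\le F_1$. By (5), $d_v\le2(r-1)$ and $d_v+d_u\le2(r-1)$, while $d_u\le1\le r-1$. So $d\le(r-1)f$, and Lemma 9 with $r-1\ge1$ copies of $f$ gives $x^2,\dots,x^r$. $\square$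

## 11. Dihedral image: monomials and the two coordinate axes

When the image of $G$ is dihedral one arm of the star is arbitrary, but there is a direct argument on $S$ itself, modeled on the quaternion test.

**Proposition 15.** If the image of $G$ in $PGL_2$ is dihedral, every MCM module is $\sim$ a sum of rank-one MCM modules.

*Proof.* **Step 1: set up the modules $A_k$.** In suitable coordinates $G$ permutes the lines $\mathbb Cx,\mathbb Cy$ in $S_1=\langle x,y\rangle$. Let $H$ be the diagonal subgroup, of index $2$, and $\tau\in G\setminus H$, which swaps the lines. An element of $H$ acting trivially on one line has eigenvalue $1$, so it is $1$; thus $H$ acts faithfully on each line and is cyclic, of order $m$ say. Identify the character group $\hat H$ with $\mathbb Z/m$ so that $x$ has weight $1$ and $y$ has weight $q$; then $\gcd(q,m)=1$. The element $\tau$ acts on $\hat H$ by $k\mapsto qk$, and $q^2\equiv1\pmod m$ since $\tau^2\in H$. Let $A_k\subset S$ be the span of the monomials of weight $k\in\mathbb Z/m$. It is a direct summand of $S$ over $S^H$, hence MCM over $S^G$, of rank $2$. By Frobenius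 reciprocity,
$$(S\otimes\operatorname{Ind}_H^G\chi)^G=(S\otimes\chi)^H=A_{-\mathrm{wt}(\chi)} .$$
Irreducible representations of $G$ have dimension $1$, or have dimension $2$ and are induced from $H$. So by the classification every MCM module is a sum of rank-one modules and modules $A_k$, and it suffices to show that
$$J:=\{k:A_k\sim\text{a sum of two rank-one MCM modules}\}=\mathbb Z/m .$$

**Step 2: a first supply of elements of $J$.** If $qk=k$, the character of $H$ of weight $-k$ is $\tau$-invariant and extends to $G$, as $G/H$ is cyclic; so the induced representation splits and $k\in J$. Such $k$ are the multiples of $m/g$, where $g=\gcd(q-1,m)$.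

**Step 3: $A_{k-q}\sim A_{k-1}$ for all $k$, so $J$ is stable under adding $g$.** Let $\mathfrak p=\{f\in S^G:f(x,0)=0\}$. By $\tau$-invariance this equals $\{f\in S^G:f(0,y)=0\}$. Restrictions of elements of $S^G$ to the axes lie in $\mathbb C[x^m]$ and $\mathbb C[y^m]$. Since $x^m+\tau(x^m)=x^m+cy^m\in S^G$ with $c\ne0$, restriction identifies $\mathcal O_C:=S^G/\mathfrak p$ with $\mathbb C[x^m]$ and with $\mathbb C[y^m]$. Let $a,b\ge0$ be least with $a\equiv k$ and $qb\equiv k\pmod m$. The maps
$$\varphi(f)=f(x,0)/x^a,\qquad\psi(f)=f(0,y)/y^b$$
from $A_k$ to $\mathcal O_C$ are $S^G$-linear and surjective: $f(x,0)$ is a combination of powers of $x$ with exponents $\equiv k$, and all $x^{a+jm}$ lie in $A_k$; similarly for $y$. Their kernels are $yA_{k-q}\cong A_{k-q}$ and $xA_{k-1}\cong A_{k-1}$. The map $\Phi=t\varphi+(1-t)\psi:A_k[t]\to\mathcal O_C[t]$ is surjective: if $k\neq0$ in $\mathbb Z/m$, then $a,b>0$, and $x^a\mapsto t$, $y^b\mapsto1-t$; if $k=0$, then $1\mapsto1$. Comparing the kernels at $t=1$ and $t=0$ by (2b) gives the claim. So $J$ is stable under adding $q-1$, hence, $\mathbb Z/m$ being finite,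 under adding $g$.

**Step 4: a second supply, from the Koszul complex.** We show $-1-k_0\in J$ for every $k_0\in(m/g)\mathbb Z$. For a character $\sigma\ne1$ of $G$ the Koszul complex gives
$$0\to(S\otimes\textstyle\bigwedge^2S_1\otimes\sigma)^G\to(S\otimes S_1\otimes\sigma)^G\to(S\otimes\sigma)^G\to0 ,$$
exact on the right because the cokernel is $(\mathbb C\otimes\sigma)^G=0$. By (2a) the middle term is $\sim$ a sum of two rank-one modules. Since $S_1\otimes\sigma$ is induced from the character of $H$ of weight $1+\mathrm{wt}(\sigma|_H)$, the middle term is $A_{-1-\mathrm{wt}(\sigma|_H)}$. Every $k_0\in(m/g)\mathbb Z$ is a $\tau$-invariant character of $H$ and extends to a character $\sigma$ of $G$; for $k_0=0$ take for $\sigma$ the nontrivial character of $G/H$, and for $k_0\ne0$ the extension is automatically nontrivial.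

**Step 5: the two supplies cover $\mathbb Z/m$.** Let $e=\gcd(g,m/g)$. From $m\mid(q-1)(q+1)$ we get $m/g\mid\frac{q-1}g(q+1)$, and $\gcd(m/g,(q-1)/g)=1$, so $m/g\mid q+1$. Hence $e$ divides $q-1$ and $q+1$, that is, $e\mid2$. By Steps 2, 3 and 4, $J$ contains $e\mathbb Z\cup(-1+e\mathbb Z)$ modulo $m$. This is everything, because $e$ is $1$ or $2$. $\square$

## 12. Counting the components

**Proof of Theorem A.** Rank $r$ MCM modules exist for every integer $r\ge1$ by Section 2, and $G=1$ was treated in Section 1. By Lemma 2, $M\sim N$ implies $\det M\cong\det N$. If $r=1$, then $\det M=M$ and the claim follows.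

Let $r\ge2$. Every rank $r$ MCM module is $\sim$ a sum of $r$ rank-one MCM modules: if the image of $G$ in $PGL_2$ is cyclic, $G$ is abelian, all irreducible representations have dimension one, and the module itself is such a sum; if it is dihedral, use Proposition 15; if it is tetra-, octa- or icosahedral, use Proposition 13 when $b_0\ge3$ and Proposition 14 when $b_0=2$. By Lemma 12 and Corollary 11, such a sum is $\sim\mathcal O_X^{r-1}\oplus L$ with $L$ its determinant. The determinant is the same for all modules in a component. So $\det M\cong\det N$ implies $M\sim\mathcal O_X^{r-1}\oplus\det M\cong\mathcal O_X^{r-1}\oplus\det N\sim N$. Every $L\in C(X)$ occurs, as $\det(\mathcal O_X^{r-1}\oplus L)=L$, and two such modules with different $L$ lie in different components. Therefore each component contains exactly one module $\mathcal O_X^{r-1}\oplus L$, and the number of components is $|C(X)|=|G/[G,G]|$. $\blacksquare$
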